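\title{Knot groups that are not amalgams of two free groups}

\begin{abstract}
We show that the group of a non-trivial knot in $S^3$ need not be a free product with amalgamation of two free groups. The examples are genus-one knots that bound a plumbing of two annuli whose cores are torus knots and whose framings are large and of opposite signs, for instance two trefoils with framings $7$ and $-7$. The group of such a knot contains two subgroups isomorphic to $\mathbb Z^2$ with the property that in every action of the group on a tree one of them fixes a vertex. The proof combines a presentation read off from the plumbing with an elementary analysis of the product $g^{-1}h$ of two hyperbolic automorphisms of a tree that have the same translation length.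
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection*{The question}
Let $K$ be a knot in $S^3$, let $N(K)$ be a regular neighborhood of $K$, and let $E(K)=S^3-\operatorname{int}N(K)$ be the exterior. A free product with amalgamation $A*_CB$ is \emph{non-trivial} if $C$ is a proper subgroup of both $A$ and $B$. A properly embedded surface with non-empty boundary in a compact, connected, irreducible, orientable $3$-manifold with non-empty boundary is \emph{essential} if it is incompressible and boundary-incompressible.

Two statements, both quoted from \cite{EFD}, form the background. Neuwirth's Conjecture~A (1964) says that the fundamental group of the exterior of a non-trivial knot is a non-trivial free product with amalgamation whose amalgamating subgroup is free. It was settled by a theorem of Culler and Shalen (1984): the exterior of a non-trivial knot contains an essential separating properly embedded surface with non-empty boundary. The two statements are related by van Kampen's theorem. A connected, two-sided, $\pi_1$-injective surface $F$ that separates $E(K)$ into $X$ and $Y$ gives $\pi_1(E(K))=\pi_1(X)*_{\pi_1(F)}\pi_1(Y)$, and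 $\pi_1(F)$ is free when $\partial F\neq\emptyset$. If moreover $X$ and $Y$ are handlebodies, then the two factors are free as well. This suggests the following stronger statement, which is posed in \cite{EFD}.

\begin{quote}
\textbf{Conjecture A$'$.} For every non-trivial knot $K$ in $S^3$, the group $\pi_1(E(K))$ is a non-trivial free product with amalgamation $A*_CB$ in which $A$, $B$ and $C$ are free.
\end{quote}

Subgroups of free groups are free, so the content is the freeness of $A$ and $B$. Torus knots satisfy the conjecture: the group $\langle x,y\mid x^{|p|}=y^{|q|}\rangle$ of $T(p,q)$ is $\mathbb Z*_{\mathbb Z}\mathbb Z$, which reflects the fact that an annulus cuts the exterior into two solid tori. The first obstruction that comes to mind is a subgroup $\mathbb Z^2$, since free groups contain none. But a subgroup $\mathbb Z^2$ is no obstruction by itself. The group of every non-trivial knot contains one, coming from the boundary torus, and the torus knot groups split nonetheless. All that follows from a splitting along free factors is that no subgroup $\mathbb Z^2$ is conjugate into $A$ or $B$: the splitting must cut every torus. One may well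 guess that this can always be arranged. We show that it cannot, by constructing knots whose exteriors contain two tori that no splitting cuts simultaneously.

\subsection*{The knots}
Write $S^3=B_1\cup B_2$ as a union of two balls with common boundary sphere $S$. Choose coordinates $(x_1,x_2,x_3)$ near a point of $S$ in which $S$ is the plane $x_3=0$ and $B_1$ lies on the side $x_3\ge0$, and let $Q=[-1,1]^2\times\{0\}\subset S$. For $i=1,2$ let $b_i\subset B_i$ be a band, that is, an embedded rectangle, that meets $S$ exactly in its two ends, these being the sides $x_i=\pm1$ of $Q$; we require that $Q\cup b_i$ be an annulus. Let $\alpha_i$ be the core of this annulus, running in $Q$ along the $x_i$-axis, so that $\alpha_1$ and $\alpha_2$ meet once, at the center $o$ of $Q$. Let $J_i$ be the knot type of $\alpha_i$, and let $a_i\in\mathbb Z$ be the \emph{framing} of $Q\cup b_i$, the linking number of $\alpha_i$ with a copy of $\alpha_i$ pushed off the annulus in the normal direction. Every knot type and every integer occur: thicken a suitably knotted arc to a band and add full twists, each of which changes the framing by $\pm1$ and leaves the core unchanged.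

The surface $\Sigma=Q\cup b_1\cup b_2$, the \emph{plumbing} of the two annuli, is orientable and has Euler characteristic $-1$, and its boundary is connected because the feet of the two bands alternate around $\partial Q$. So $\Sigma$ is a one-holed torus. We put
\[
K=K(J_1,a_1;J_2,a_2)=\partial\Sigma .
\]
For a non-trivial torus knot $J=T(p,q)$, where $|p|,|q|\ge2$ and $\gcd(p,q)=1$, let $n(J)=pq$, with its sign; this is the linking number of $J$ with a parallel copy of $J$ on the torus (see Section~\ref{sec:torus}). For the two trefoils $n=\pm6$.

\subsection*{Results}
Trees are simplicial and groups act on them without inversions.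

\begin{theorem}\label{thm:main}
Let $J_1,J_2$ be non-trivial torus knots and let
\[
a_1>\max(0,n(J_1)),\qquad a_2<\min(0,n(J_2)).
\]
Let $K=K(J_1,a_1;J_2,a_2)$ and $G=\pi_1(E(K))$. Then $K$ is non-trivial, and $G$ contains two subgroups $P_1,P_2\cong\mathbb Z^2$ such that in every action of $G$ on a tree at least one of $P_1,P_2$ fixes a vertex.
\end{theorem}

The hypotheses hold for trefoils of any handedness with $a_1=7$ and $a_2=-7$.

\begin{corollary}\label{cor:main}
The group $G$ of Theorem~\ref{thm:main} is not the fundamental group of any graph of groups whose vertex groups contain no $\mathbb Z^2$. In particular $G\not\cong A*_CB$ with $A$ and $B$ free, whatever $C$ is and with no assumption of finite generation, and Conjecture~A$'$ is false.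
\end{corollary}

\subsection*{Outline of the proof}
The complement of $\Sigma$ contains a copy of the exterior of $J_1$ and a copy of the exterior of $J_2$, and $P_i$ is the group of the boundary torus of the $i$-th copy. Suppose that $G$ acts on a tree and neither $P_i$ fixes a vertex. The argument has three ingredients.

First, torus knot groups act on trees in a very rigid way, because they have a central element. It follows that the meridian $\mu_i$ of $J_i$ translates along a line, and that the curve $\ell_i\in P_i$ given by the framing translates the same line $k_i$ times as far, with $k_i\in\{a_i,\,a_i-n(J_i)\}$ (Section~\ref{sec:torus}).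

Second, the two push-offs of a curve on a Seifert surface are conjugate in the knot group, by an element $t$ that passes once through the surface. In the plumbing one push-off of $\alpha_1$ is $\ell_1$ and the other is $\ell_1$ times a meridian of $\alpha_2$. Hence $\mu_2^{\pm1}=\ell_1^{-1}\cdot t\ell_1t^{-1}$, and there is a symmetric relation for $\mu_1$ (Section~\ref{sec:group}).

Third, both relations have the form $m=g^{-1}h$ with $g$ and $h$ of equal translation length. Such a product is either long, or it runs against $g$ along exactly half of its translation length (Section~\ref{sec:product}). Playing the two relations against each other gives $k_1k_2>0$ as soon as $|k_1|,|k_2|>\frac12$ (Section~\ref{sec:two}), while the framings are chosen so that $k_1\ge1$ and $k_2\le-1$.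

The third ingredient is the heart of the matter and needs no topology, so we begin with it. Section~\ref{sec:final} completes the proof and collects consequences and limitations.

\section{Actions on trees}\label{sec:trees}

We recall the facts that are used. In a tree, two vertices $v,w$ are joined by a unique shortest path $[v,w]$, of length $d(v,w)$, and an edge path in which no two consecutive edges coincide (a path \emph{without backtracking}) is shortest. The intersection of two subtrees is a subtree or is empty. Two disjoint subtrees are joined by a unique shortest path, the \emph{bridge}, which meets each of them in one endpoint only. A vertex $v$ has a unique nearest vertex in a given subtree $Y$, its \emph{projection}; an automorphism that fixes $v$ and preserves $Y$ therefore fixes a vertex of $Y$.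

Let a group act on a tree without inversions, that is, so that no element exchanges the endpoints of an edge. An element, or a subgroup, is \emph{elliptic} if it fixes a vertex. An element $g$ that is not elliptic is \emph{hyperbolic}: it preserves a unique line $A_g$, its \emph{axis}, and translates it by a positive number $\|g\|$ of edges. By uniqueness $A_{g^{-1}}=A_g$, $A_{fgf^{-1}}=fA_g$ and $\|fgf^{-1}\|=\|g\|$. We use three consequences.

\begin{itemize}
\item[(T1)] \emph{Two commuting elliptic elements $f,g$ have a common fixed vertex.} The fixed vertices of $f$ span a subtree fixed pointwise by $f$. The element $g$ preserves it and fixes some vertex of the tree, so $g$ fixes a vertex of this subtree.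
\item[(T2)] \emph{An element $g$ commuting with a hyperbolic element $m$ acts on $A_m$ by a translation.} Indeed $gA_m=A_{gmg^{-1}}=A_m$, and a reflection of a line conjugates a non-trivial translation to its inverse, so it does not commute with it. Orient $A_m$ in the direction of $m$ and define $\tau_m(g)\in\mathbb Q$ by saying that $g$ translates $A_m$ by the signed amount $\tau_m(g)\|m\|$. Then $\tau_m$ is a homomorphism on the centralizer of $m$, with $\tau_m(m)=1$ and $\tau_{m^{-1}}=-\tau_m$. \emph{If $g$ is elliptic, then $\tau_m(g)=0$}, since $g$ fixes a vertex of the invariant subtree $A_m$. \emph{If $\tau_m(g)\ne0$, then $g$ is hyperbolic, $A_g=A_m$ and $\|g\|=|\tau_m(g)|\,\|m\|$.}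
\item[(T3)] \emph{Let $v\neq mv$, and suppose that the last edge of $[v,mv]$ differs from the first edge of $m[v,mv]=[mv,m^2v]$. Then $m$ is hyperbolic, $[v,mv]\subset A_m$ and $\|m\|=d(v,mv)$.} The translates $m^j[v,mv]$, $j\in\mathbb Z$, fit together without backtracking to an invariant line that $m$ translates by $d(v,mv)$, and $m$ is not elliptic because it fixes no vertex of this line.
\end{itemize}

Trees enter the problem through Bass--Serre theory. A graph of groups is a connected graph with a group for each vertex and each edge, and an injective homomorphism from each edge group to the group at each end of the edge. Its fundamental group acts without inversions on a tree in which the vertex stabilizers are the conjugates of the vertex groups. The amalgam $\Gamma=A*_CB$ is the case of a graph with two vertices and one edge: the vertices of the tree are the cosets $gA$ and $gB$, the edges are the cosets $gC$, and $gC$ joins $gA$ to $gB$.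

\begin{proof}[Proof of Corollary~\ref{cor:main} from Theorem~\ref{thm:main}]
Suppose that $G$ is the fundamental group of a graph of groups whose vertex groups contain no $\mathbb Z^2$. In the action on the Bass--Serre tree no vertex stabilizer contains a copy of $\mathbb Z^2$, so neither $P_1$ nor $P_2$ fixes a vertex. This contradicts Theorem~\ref{thm:main}. Free groups contain no $\mathbb Z^2$, and $K$ is non-trivial, which gives the remaining assertions.
\end{proof}

\section{The product of two translations of equal length}\label{sec:product}

Let $g$ and $h$ be hyperbolic with $\|g\|=\|h\|=L$, and let $m=g^{-1}h$. We want to locate the axis of $m$ relative to that of $g$. A free group acting on its Cayley tree shows what to expect.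

\begin{example}\label{ex:free}
Let the free group on $x,y$ act by left multiplication on the tree whose vertices are the group elements, with $w$ joined to $wx^{\pm1}$ and $wy^{\pm1}$. By (T3) with $v=1$, a cyclically reduced word $w$ is hyperbolic, $\|w\|$ is its word length, and $A_w$ consists of the initial segments of the words $w^j$, $j\in\mathbb Z$.

Take $g=x$ and $h=yxy^{-1}$, so $L=1$. Nothing cancels in $m=x^{-1}yxy^{-1}$. Here $\|m\|=4\ge2L$, and $A_m$, which passes through $y,\,1,\,x^{-1},\,x^{-1}y$, contains the segment $[1,x^{-1}]$ of $A_g$, of length $L$.

Take $g=xy$ and $h=xy^{-1}$, so $L=2$. The common first letter cancels and $m=y^{-1}\cdot y^{-1}$, where the first factor is what remains of $g^{-1}$ and the second is what remains of $h$. The two remainders have the same length because $g$ and $h$ do. The axis of $g$ passes through $y^{-1}x^{-1},\,y^{-1},\,1,\,x$ in this order, and $A_m$ consists of the powers of $y$. The axes share the single edge $[y^{-1},1]$, of length $1=\|m\|/2$, and on it $g$ moves towards $1$ while $m$ moves towards $y^{-1}$.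
\end{example}

These two patterns, no cancellation (N) and cancellation (C), are the only ones.

\begin{lemma}\label{lem:product}
Let $g,h$ be hyperbolic with $\|g\|=\|h\|=L$, and suppose that $m=g^{-1}h$ is hyperbolic. Let $c\in[0,\infty]$ be the length of $A_m\cap A_g$. Then one of the following holds.
\begin{itemize}
\item[(N)] $\|m\|\ge2L$ and $c\ge L$.
\item[(C)] $c=\|m\|/2$, so that $0<c<\infty$, and $m$ and $g$ translate in opposite directions along $A_m\cap A_g$.
\end{itemize}
\end{lemma}

\begin{proof}
On $A_g$ and on $A_h$, the words \emph{forward} and \emph{behind} refer to the direction of translation of $g$ and of $h$ respectively. Cancellation in $g^{-1}h$ occurs where $g$ and $h$ move in the same direction along a common edge, so we distinguish cases according to $A_g\cap A_h$. In each case we find a vertex to which (T3) applies.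

\emph{Case 1: $A_g\cap A_h=\emptyset$.} Let $[v,v']$ be the bridge, with $v\in A_g$, $v'\in A_h$ and length $\delta>0$. Put $w=h^{-1}v'$, so that $mw=g^{-1}v'$, and consider the path
\[
[w,v']\cup[v',v]\cup[v,g^{-1}v]\cup g^{-1}[v,v']
\]
from $w$ to $mw$. At $v'$ it passes from $A_h$ to an edge outside $A_h$; at $v$ it passes from an edge outside $A_g$ to $A_g$; at $g^{-1}v$ it passes from $A_g$ to an edge outside $g^{-1}A_g=A_g$. So it does not backtrack, and it is $[w,mw]$, of length $2L+2\delta$. Its last edge is the image under $g^{-1}$ of the edge of the bridge at $v'$. Its first edge is the edge of $A_h$ forward from $w$, which $m=g^{-1}h$ maps to the image under $g^{-1}$ of the edge of $A_h$ forward from $v'$. These two edges differ. By (T3), $\|m\|=2L+2\delta$ and $A_m\supset[v,g^{-1}v]$, which is (N).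

\emph{Case 2: $A_g\cap A_h\ne\emptyset$, and there is no common edge along which $g$ and $h$ translate in the same direction.} Take a vertex $v\in A_g\cap A_h$. The edges of $A_g$ and of $A_h$ behind $v$ are different, since otherwise both elements would translate along this edge towards $v$. The edges of $A_g$ and of $A_h$ forward from $v$ are different, since otherwise both would translate along it away from $v$. Put $w=h^{-1}v$, so that $mw=g^{-1}v$. The path $[w,v]\cup[v,g^{-1}v]$ arrives at $v$ along the edge of $A_h$ behind $v$ and leaves along the edge of $A_g$ behind $v$, so it equals $[w,mw]$ and has length $2L$. Its last edge is the edge of $A_g$ forward from $g^{-1}v$, the image under $g^{-1}$ of the edge of $A_g$ forward from $v$. The first edge of $m[w,mw]$ is the image under $g^{-1}$ of the edge of $A_h$ forward from $v$. These differ, so (T3) gives $\|m\|=2L$ and $A_m\supset[v,g^{-1}v]$, which is (N).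

\emph{Case 3: $I=A_g\cap A_h$ contains an edge along which $g$ and $h$ translate in the same direction.} Since $I$ is connected, the directions agree on all of $I$. If $I$ had length at least $L$, there would be a vertex $p\in I$ such that the forward segment of length $L$ from $p$ lies in $I$. Then $gp=hp$, because both elements translate by $L$, and $m$ would fix $p$. Hence $I=[p,q]$, directed from $p$ to $q$, has length $\Delta$ with $0<\Delta<L$; see Figure~\ref{fig:C}.

The vertex $q$ lies on $[p,hp]$, the segment $[q,hp]\subset A_h$ has length $L-\Delta$, and it meets $A_g$ only in $q$ because $I$ ends at $q$. Put $u=g^{-1}q$, the vertex of $A_g$ behind $p$ at distance $L-\Delta$. Then $[u,mp]=g^{-1}[q,hp]$ meets $A_g$ only in $u$, so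
\[
[p,mp]=[p,u]\cup[u,mp]
\]
has length $2(L-\Delta)$. Let $e$ and $e'$ be the edges of $A_h$ and of $A_g$ behind $p$. Since $I$ begins at $p$, the edge $e$ is not in $A_g$; in particular $e\ne e'$. The last edge of $[q,hp]$ is $he$, so the last edge of $[p,mp]$ is $g^{-1}he=me$. The first edge of $[p,mp]$ is $e'$, so the first edge of $m[p,mp]$ is $me'\neq me$. By (T3), $[p,mp]\subset A_m$ and $\|m\|=2(L-\Delta)$. The edge of $A_m$ that precedes $p$ is $m^{-1}(me)=e$. Thus $A_m$ contains $[u,p]$, leaves $A_g$ at $u$ along $[u,mp]$, and leaves $A_g$ at $p$ along $e$. As $A_m\cap A_g$ is connected, it equals $[u,p]$ and has length $L-\Delta=\|m\|/2$. Finally $m$ translates from $p$ towards $u$ and $g$ translates from $u$ towards $p$. This is (C).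
\end{proof}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.1]
\draw[->] (-3.5,0) -- (4,0) node[right] {$A_g$};
\draw[->] (1,0) -- (2.8,1.8) node[right] {$A_h$};
\draw[very thick,->] (-1.4,-1.4) -- (0,0) -- (-2,0) -- (-0.6,1.4) node[right] {$mp$};
\foreach \p in {(-2,0),(0,0),(1,0),(3,0),(2.4,1.4),(-1.4,-1.4)} \fill \p circle (1.5pt);
\node[below] at (-2,0) {$u=g^{-1}q$};
\node[above] at (0,0) {$p$};
\node[below] at (1,0) {$q$};
\node[below] at (3,0) {$gp$};
\node[right] at (2.45,1.3) {$hp$};
\node[left] at (-1.4,-1.4) {$h^{-1}q$};
\node[right] at (-0.3,-0.45) {$e$};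
\end{tikzpicture}
\caption{The axis of $m=g^{-1}h$ when $g$ and $h$ have the same translation length and move in the same direction along $A_g\cap A_h=[p,q]$. The axis of $h$ runs through $h^{-1}q$, $p$, $q$, $hp$. The axis of $m$ (thick) follows $A_h$ up to $p$, runs backwards along $A_g$ from $p$ to $u$, which is half of the way from $p$ to $mp$, and then leaves $A_g$.}
\label{fig:C}
\end{figure}

Both hypotheses are used only in Case 3. The equality of lengths cannot be dropped: for $g=x^2$ and $h=x^3$ in Example~\ref{ex:free} we have $\|m\|=1<2\|g\|$ and $c=\infty$. In our applications $h$ is a conjugate of $g$, so the equality is automatic.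

\section{Two interlocked relations}\label{sec:two}

One relation $m=g^{-1}h$ is never contradictory. The constraint appears when two such relations involve the same pair of axes with their roles exchanged. Consider elements $m_1,m_2,\ell_1,\ell_2,t$ of a group such that $\ell_i$ commutes with $m_i$ and
\begin{equation}\label{eq:rel}
m_2=\ell_1^{-1}\cdot t\,\ell_1t^{-1},\qquad m_1=\ell_2^{-1}\cdot t^{-1}\ell_2\,t .
\end{equation}
If $m_i$ and $\ell_i$ are hyperbolic, they have the same axis $A_i$ by (T2). Lemma~\ref{lem:product} then describes $A_1\cap A_2$ twice, once for each relation. The smallest case is $\ell_1=m_1$, $\ell_2=m_2^{\pm1}$.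

\begin{example}\label{ex:modular}
Let $\Gamma=\langle x,y\mid x^2=y^3=1\rangle=\langle x\rangle*\langle y\rangle$ and put
\[
\ell_1=m_1=xy^{-1}xy,\qquad \ell_2=m_2=yxy^{-1}x,\qquad t=xy^{-1}.
\]
Since $t^{-1}=yx$ and $y^2=y^{-1}$, we find
\[
tm_1t^{-1}=(xy^{-1})^3x=m_1m_2,\qquad tm_2t^{-1}=y^{-1}xyx=m_1^{-1},
\]
and multiplying gives $tm_2m_1t^{-1}=m_2$. So \eqref{eq:rel} holds. The edges of the Bass--Serre tree are the elements of $\Gamma$; the edges $w$ and $wx$ share the vertex $w\langle x\rangle$, and $w$ and $wy^{\pm1}$ share the vertex $w\langle y\rangle$. The initial segments of a word that alternates between $x$ and $y^{\pm1}$ thus form a path without backtracking. By (T3), $\|m_1\|=\|m_2\|=4$, and the edges of the axes, listed in the direction of translation, are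
\[
A_1:\ \ldots,\ y^{-1},\ 1,\ x,\ xy^{-1},\ \ldots\qquad\qquad A_2:\ \ldots,\ xy,\ x,\ 1,\ y,\ \ldots
\]
The axes share the two edges $1$ and $x$, half of the translation length, and $m_1$ and $m_2$ run along them in opposite directions. Both relations are of type (C). The first requires $m_2$ to run against $\ell_1=m_1$, the second requires $m_1$ to run against $\ell_2=m_2$, and these are the same requirement.

Now suppose that \eqref{eq:rel} holds in some group with $\ell_1=m_1$ and $\ell_2=m_2^{-1}$, and that both relations are of type (C). The first still requires $m_2$ to run against $m_1$. The second requires $m_1$ to run against $m_2^{-1}$, that is, with $m_2$. This is impossible.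
\end{example}

In general, a comparison of lengths excludes type (N), and the comparison of directions is the one just made.

\begin{proposition}\label{prop:two}
Let a group act on a tree, and let $m_1,m_2,\ell_1,\ell_2,t$ be elements such that $\ell_i$ commutes with $m_i$ and \eqref{eq:rel} holds. Suppose that $m_1$ and $m_2$ are hyperbolic, and put $\kappa_i=\tau_{m_i}(\ell_i)$. If $|\kappa_1|>\frac12$ and $|\kappa_2|>\frac12$, then $\kappa_1\kappa_2>0$.
\end{proposition}

\begin{proof}
Let $A_i=A_{m_i}$. Since $\kappa_i\ne0$, (T2) shows that $\ell_i$ is hyperbolic with axis $A_i$ and $\|\ell_i\|=|\kappa_i|\,\|m_i\|$. Let $c$ be the length of $A_1\cap A_2$. Lemma~\ref{lem:product} applies to the first relation with $(g,h,m)=(\ell_1,\,t\ell_1t^{-1},\,m_2)$ and to the second with $(g,h,m)=(\ell_2,\,t^{-1}\ell_2t,\,m_1)$. In both cases $A_m\cap A_g=A_1\cap A_2$. The alternatives read as follows.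
\[
\begin{array}{l|l|l}
 & \text{(N)} & \text{(C)}\\ \hline
\text{first} & \|m_2\|\ge2|\kappa_1|\,\|m_1\|,\ \ c\ge|\kappa_1|\,\|m_1\| & c=\|m_2\|/2,\ \ m_2\text{ against }\ell_1\\
\text{second} & \|m_1\|\ge2|\kappa_2|\,\|m_2\|,\ \ c\ge|\kappa_2|\,\|m_2\| & c=\|m_1\|/2,\ \ m_1\text{ against }\ell_2
\end{array}
\]
If (N) holds for both, then $\|m_2\|\ge4|\kappa_1\kappa_2|\,\|m_2\|$, so $4|\kappa_1\kappa_2|\le1$. If (C) holds for the first and (N) for the second, then $\|m_2\|/2=c\ge|\kappa_2|\,\|m_2\|$, so $|\kappa_2|\le\frac12$. If (N) holds for the first and (C) for the second, then $\|m_1\|/2=c\ge|\kappa_1|\,\|m_1\|$, so $|\kappa_1|\le\frac12$. Each conclusion contradicts the hypothesis.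

Hence (C) holds for both, and $A_1\cap A_2$ is a segment of positive length. Orient it, let $\eta_i=\pm1$ be the direction of $m_i$ on it, and let $\sigma_i$ be the sign of $\kappa_i$. Then $\ell_i$ has direction $\sigma_i\eta_i$, and the two conditions (C) say $\eta_2=-\sigma_1\eta_1$ and $\eta_1=-\sigma_2\eta_2$. Thus $\sigma_1=-\eta_1\eta_2=\sigma_2$.
\end{proof}

Example~\ref{ex:modular}, where $\kappa_1=\kappa_2=1$, shows that the hypotheses of the proposition are not contradictory by themselves. A contradiction has to come from the signs.

\section{Torus knot groups}\label{sec:torus}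

Proposition~\ref{prop:two} concludes, when the signs are opposite, that one of two \emph{elements} is elliptic. This does not obstruct a splitting along free groups, since free groups contain infinite cyclic subgroups. To obtain an obstruction we place each $m_i$ in a subgroup $\mathbb Z^2$, which cannot be elliptic, and we need a reason why the non-ellipticity of the subgroup forces $m_i$ to be hyperbolic and bounds $\kappa_i$. Peripheral subgroups of torus knot groups provide this.

We recall the peripheral structure of an oriented knot $J$. The linking number $\operatorname{lk}(\gamma,J)$ of a loop $\gamma$ disjoint from $J$ is its class in $H_1(S^3-J)\cong\mathbb Z$; it is symmetric for disjoint knots. The group $\pi_1(\partial E(J))=H_1(\partial E(J))\cong\mathbb Z^2$ has a basis consisting of the \emph{meridian} $\mu$, which is null-homologous in $N(J)$ and has $\operatorname{lk}(\mu,J)=1$, and the \emph{longitude} $\lambda$, which is homologous to $J$ in $N(J)$ and has $\operatorname{lk}(\lambda,J)=0$. Evaluating these two invariants on $\lambda^j\mu^k$ gives the following rule.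
\begin{itemize}
\item[(L)] \emph{A loop $\gamma$ on $\partial E(J)$ that is homologous to $jJ$ in $N(J)$ represents $\lambda^j\mu^{\operatorname{lk}(\gamma,J)}$.}
\end{itemize}
As $\pi_1(\partial E(J))$ is abelian, the choice of a path in $\partial E(J)$ from $\gamma$ to the base point does not matter. If $J$ is non-trivial, then $\pi_1(\partial E(J))$ injects into $\pi_1(E(J))$ by the loop theorem, and its image $P=\langle\mu,\lambda\rangle$ is the \emph{peripheral subgroup}. The group of the trivial knot is $\mathbb Z$.

Let $T$ be a torus that divides $S^3$ into two solid tori $U$ and $U'$. The torus knot $J=T(p,q)$ is the curve on $T$ that is homologous in $U$ to $p$ times the core of $U$ and has linking number $q$ with this core; it winds $|q|$ times around $U'$. A parallel copy of $J$ on $T$, pushed into $U$, is homologous there to $p$ times the core, so its linking number with $J$ is $pq=n(J)$.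

\begin{lemma}\label{lem:torus}
Let $J$ be a non-trivial torus knot, $n=n(J)$, and let $P=\langle\mu,\lambda\rangle$ be the peripheral subgroup of $\pi_1(E(J))$. If $\pi_1(E(J))$ acts on a tree and $P$ fixes no vertex, then $\mu$ is hyperbolic and $\tau_\mu(\lambda)\in\{0,-n\}$.
\end{lemma}

\begin{proof}
We first show that $\zeta=\lambda\mu^n$ is central. Choose $N(J)$ to meet $T$ in an annulus. The complementary annulus $R=T\cap E(J)$ cuts $E(J)$ into the solid tori $U\cap E(J)$ and $U'\cap E(J)$, around which the core of $R$ winds $|p|$ and $|q|$ times. By van Kampen's theorem $\pi_1(E(J))=\langle x,y\mid x^{|p|}=y^{|q|}\rangle$, where the core of $R$ represents $x^{|p|}=y^{|q|}$. This element commutes with $x$ and with $y$, so it is central. Let $J'$ be a boundary curve of $R$, oriented parallel to $J$. It lies on $\partial E(J)$, it is homologous to $J$ in $N(J)$, and $\operatorname{lk}(J',J)=n$, so it represents $\zeta$ by (L). It is also isotopic in $R$ to the core of $R$. Hence $\zeta$ is conjugate to $x^{\pm|p|}$, and therefore central.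

Suppose that $\zeta$ is elliptic. The elements $\mu$ and $\zeta$ commute and generate $P$, so if $\mu$ were elliptic, $P$ would fix a vertex by (T1). Hence $\mu$ is hyperbolic, and (T2) gives $0=\tau_\mu(\zeta)=\tau_\mu(\lambda)+n$.

Suppose that $\zeta$ is hyperbolic. Its centralizer is the whole group, so $\tau_\zeta$ is a homomorphism from $\pi_1(E(J))$ to $\mathbb Q$. It factors through $H_1(E(J))$, where $\lambda$ vanishes. So $\tau_\zeta(\lambda)=0$ and $n\,\tau_\zeta(\mu)=\tau_\zeta(\zeta)=1$. By (T2), $\mu$ is hyperbolic with axis $A_\zeta$, and $\lambda$ acts trivially on this axis, that is, $\tau_\mu(\lambda)=0$.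
\end{proof}

Both values occur. On the Bass--Serre tree of $\langle x\rangle*_{\langle\zeta\rangle}\langle y\rangle$ the stabilizers are cyclic, so $P$ is not elliptic, and $\zeta$ is elliptic; here $\tau_\mu(\lambda)=-n$. In the action on a line through $\pi_1(E(J))\to H_1(E(J))=\mathbb Z$ we have $\tau_\mu(\lambda)=0$. This is why Theorem~\ref{thm:main} compares each framing $a_i$ with both $0$ and $n(J_i)$.

\section{The group of the plumbing}\label{sec:group}

In this section $J_1,J_2$ are arbitrary knots and $a_1,a_2$ arbitrary integers until further hypotheses are stated. We cut $E(K)$ along $\Sigma$, identify the result as a union of the exteriors of $J_1$ and $J_2$ along a disk, and compute how the two sides of $\Sigma$ are glued. The description is symmetric under exchanging the indices $1,2$ together with the two sides $+,-$ of $\Sigma$.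

\subsection*{The complement of $\Sigma$}
We may assume that the bands are vertical near $S$. For small $\delta>0$ let $W$ be the box $[-1-\delta,1+\delta]^2\times[-\delta,\delta]$, and let $H_i\subset B_i$ be a thickening of the part of $b_i$ outside $W$. Thus $H_1$ is a $1$-handle attached to the top face of $W$ along the strips $|x_1\mp1|\le\delta$, and $H_2$ is a $1$-handle attached to the bottom face along the strips $|x_2\mp1|\le\delta$. The union $N=W\cup H_1\cup H_2$ is a regular neighborhood of $\Sigma$. Put
\[
M=\overline{S^3-N},\qquad M_i=M\cap B_i,\qquad D=M\cap S=S-\operatorname{int}(W\cap S).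
\]
Then $D$ is a disk, $M=M_1\cup_DM_2$, and $\partial M_i=D\cup(\partial N\cap B_i)$. Fix a base point $*$ in the interior of $D$.

The space $M_1$ is the exterior of $V_1=B_2\cup N=(B_2\cup W)\cup H_1$, a ball with one $1$-handle and hence a solid torus. The curve $\alpha_1$ consists of the core of $H_1$ and an arc in $W$, and this arc is parallel into the top face of $W$ across the rectangle $[-1,1]\times\{0\}\times[0,\delta]$. So $\alpha_1$ is a core of $V_1$, and $M_1\cong E(J_1)$. In the same way $M_2$ is the exterior of the solid torus $V_2=(B_1\cup W)\cup H_2$ with core $\alpha_2$, and $M_2\cong E(J_2)$.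

Orient $\alpha_i$ so that it leaves $o$ towards $x_i=1$, runs over $b_i$ and returns through $x_i=-1$. Let $G_i=\pi_1(M_i,*)$, let $\mu_i,\lambda_i\in G_i$ be the meridian and longitude of $\alpha_i$ on $\partial M_i=\partial V_i$, and put
\[
P_i=\langle\mu_i,\lambda_i\rangle\le G_i,\qquad \ell_i=\lambda_i\mu_i^{a_i}.
\]
Van Kampen's theorem gives $\pi_1(M,*)=G_1*G_2$. In this free product the two tori are independent: the homomorphism to $\mathbb Z$ with $\mu_1,\mu_2\mapsto1$ gives an action on a line in which neither $P_i$ is elliptic. The constraint comes from the gluing along $\Sigma$.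

One more observation makes all computations routine.
\begin{itemize}
\item[(B)] \emph{Loops in $M_1$ have linking number $0$ with $\alpha_2$, and loops in $M_2$ have linking number $0$ with $\alpha_1$.}
\end{itemize}
Indeed $M_1$ lies in the ball $\overline{B_1-W}$, which is disjoint from $\alpha_2\subset\operatorname{int}(B_2\cup W)$, and $M_2$ lies in the ball $\overline{B_2-W}$, which is disjoint from $\alpha_1$.

\subsection*{The push-offs}
Write $N=\widehat\Sigma\times[-1,1]$, where $\widehat\Sigma=\widehat\Sigma\times\{0\}$ is $\Sigma$ with a collar added along $K$, the positive direction over $Q$ points into $B_1$, and near $W$ the fibers over $\alpha_1$ lie in the plane $x_2=0$ and those over $\alpha_2$ in the plane $x_1=0$. For $X\subset\widehat\Sigma$ write $X^\pm=X\times\{\pm1\}\subset\partial N$. Sliding two curves simultaneously along the fibers shows $\operatorname{lk}(\gamma^-,\gamma')=\operatorname{lk}(\gamma,\gamma'^+)$ for closed curves $\gamma,\gamma'$ on $\Sigma$. In particular $\operatorname{lk}(\alpha_i^\pm,\alpha_i)=a_i$.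

The band $b_1$ turns up from $Q$, towards the positive side (Figure~\ref{fig:slice}). So $\alpha_1^+$ runs along the top face of $W$ and then over $H_1$, and it lies in $\partial M_1$. The curve $\alpha_1^-$ runs along the bottom face of $W$, up the sides $x_1=\pm(1+\delta)$ and over $H_1$; it crosses $S$ at the points $e_\pm=(\pm(1+\delta),0,0)\in\partial D$. The band $b_2$ turns down, towards the negative side. So $\alpha_2^-\subset\partial M_2$, while $\alpha_2^+$ runs along the top face of $W$, down the sides $x_2=\pm(1+\delta)$ and over $H_2$, crossing $S$ at $f_\pm=(0,\pm(1+\delta),0)\in\partial D$.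

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.05]
\fill[gray!20] (-2.4,2.2) -- (-2.4,-0.4) -- (2.4,-0.4) -- (2.4,2.2) -- (1.6,2.2) -- (1.6,0.4) -- (-1.6,0.4) -- (-1.6,2.2) -- cycle;
\draw[dotted] (-2.4,0.4) -- (-1.6,0.4) (1.6,0.4) -- (2.4,0.4);
\draw[dashed,->] (-2,2.2) -- (-2,0) -- (2,0) -- (2,2.2);
\draw[thick,->] (-1.6,2.2) -- (-1.6,0.4) -- (1.6,0.4) -- (1.6,2.2);
\draw[thick,->] (-2.4,2.2) -- (-2.4,-0.4) -- (2.4,-0.4) -- (2.4,2.2);
\draw (-4.2,0) -- (-2.4,0) (2.4,0) -- (4.2,0);
\foreach \p in {(-2.4,0),(2.4,0),(0,0),(0,0.4),(0,-0.4)} \fill \p circle (1.5pt);
\node[above right] at (2.4,0) {$e_+$};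
\node[above left] at (-2.4,0) {$e_-$};
\node[above] at (0,0.4) {$o^+$};
\node[below] at (0,-0.4) {$o^-$};
\node[left] at (1.6,1.5) {$\alpha_1^+$};
\node[right] at (2.4,1.5) {$\alpha_1^-$};
\node[above] at (2,2.2) {$\alpha_1$};
\node[above] at (4,0) {$D$};
\node[above] at (-4,0) {$D$};
\node at (0,1.6) {$M_1$};
\node at (-3.3,1.6) {$M_1$};
\node at (3.6,1.6) {$M_1$};
\node at (-3.3,-0.7) {$M_2$};
\node at (3.3,-0.7) {$M_2$};
\end{tikzpicture}
\caption{The slice $x_2=0$ near the plumbing square. The shaded region is the neighborhood $N$ of $\Sigma$: the box $W$ and, above the dotted lines, the two feet of the handle $H_1$. The core $\alpha_1$ is dashed. The push-off $\alpha_1^+$ stays on $\partial M_1$. The push-off $\alpha_1^-$ crosses the disk $D$ at $e_\pm$ and passes under the box on $\partial M_2$, between the feet of $H_2$, which lie in front of and behind the slice.}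
\label{fig:slice}
\end{figure}

Put $\varepsilon=\operatorname{lk}(\alpha_1^-,\alpha_2)=\operatorname{lk}(\alpha_2^+,\alpha_1)$; the two numbers agree by sliding and symmetry. The annulus $\alpha_1\times[-1,1]$ between $\alpha_1^+$ and $\alpha_1^-$ meets $\alpha_2$ once, transversely, at $o$, and $\operatorname{lk}(\alpha_1^+,\alpha_2)=0$ by (B). Hence $\varepsilon=\pm1$. Its value will not matter; what matters is that the same sign occurs in both relations below.

Recall that if $\phi\colon A\to A'$ is an isomorphism between subgroups of a group $\Gamma$, then $\langle\Gamma,t\mid tgt^{-1}=\phi(g),\ g\in A\rangle$ is an \emph{HNN extension} of $\Gamma$, and $\Gamma$ embeds in it. Recall also that in a free product $G_1*G_2$ a non-empty product of non-trivial elements (\emph{syllables}) taken alternately from $G_1$ and $G_2$ is non-trivial.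

\begin{proposition}\label{prop:group}
Let $J_1,J_2$ be non-trivial knots, $K=K(J_1,a_1;J_2,a_2)$ and $G=\pi_1(E(K))$. Then
\[
G=\langle\,G_1*G_2,\ t\ \mid\ t\,\ell_1\,t^{-1}=\ell_1\mu_2^{\varepsilon},\quad t\,\ell_2\mu_1^{\varepsilon}\,t^{-1}=\ell_2\,\rangle ,
\]
and this is an HNN extension of $G_1*G_2$. Hence $G_1*G_2$, and with it $P_1,P_2\cong\mathbb Z^2$, embed in $G$, and $K$ is non-trivial.
\end{proposition}

\begin{proof}
\emph{Gluing.} Let $C\subset\widehat\Sigma$ be a thin collar of $\partial\widehat\Sigma$ with core $K$, and let $\Sigma'=\overline{\widehat\Sigma-C}\supset\alpha_1\cup\alpha_2$. The solid torus $C\times[-1,1]$ is a regular neighborhood of $K$, so $E(K)=M\cup(\Sigma'\times[-1,1])$, the two pieces meeting in $\Sigma'\times\{\pm1\}$. Choose paths $c_\pm$ in $D$ from $*$ to $e_\pm$ and $d_\pm$ in $D$ from $*$ to $f_\pm$, and write $\bar c$ for the reverse of a path $c$. Let $\rho^-$ be $c_+$ followed by the arc of $\alpha_1^-\cap B_2$ from $e_+$ back to $o^-$, and let $\rho^+$ be $d_+$ followed by the arc of $\alpha_2^+\cap B_1$ from $f_+$ back to $o^+$. Then $\rho^-\subset\partial M_2$ and $\rho^+\subset\partial M_1$. Let $t$ be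 the class of $\rho^-$, followed by the fiber from $o^-$ to $o^+$, followed by $\bar\rho^+$. Van Kampen's theorem gives
\[
G=\langle\,\pi_1(M,*),\,t\ \mid\ t\,[\rho^+\gamma^+\bar\rho^+]\,t^{-1}=[\rho^-\gamma^-\bar\rho^-],\ \ [\gamma]\in\pi_1(\Sigma',o)\,\rangle .
\]
The group $\pi_1(\Sigma',o)$ is generated (freely) by $\alpha_1$ and $\alpha_2$, so the relations for these two curves suffice, and we have to compute four elements of $G_1*G_2$.

\emph{The push-offs $\alpha_1^+$ and $\alpha_2^-$.} The loop $\rho^+\alpha_1^+\bar\rho^+$ lies on $\partial V_1$, is homologous to $\alpha_1$ in $V_1$ and has linking number $a_1$ with $\alpha_1$. By (L) it represents $\ell_1$. The loop $\rho^-\alpha_2^-\bar\rho^-$ lies on $\partial V_2$, is homologous to $\alpha_2$ in $V_2$ and has linking number $a_2$ with $\alpha_2$, so it represents $\ell_2$.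

\emph{The push-off $\alpha_1^-$.} This curve visits both balls, so we cut it at $e_\pm$. After the arc from $e_+$ to $o^-$ and back is cancelled, $\rho^-\alpha_1^-\bar\rho^-$ runs along $c_+$, over $H_1$ from $e_+$ to $e_-$, under $W$ from $e_-$ to $e_+$, and back along $\bar c_+$. Inserting $\bar c_-c_-$ at $e_-$ gives $[\rho^-\alpha_1^-\bar\rho^-]=[\gamma_1][\nu_2]$, where
\[
\gamma_1=c_+\cdot(\alpha_1^-\cap B_1)\cdot\bar c_-\subset\partial M_1,\qquad \nu_2=c_-\cdot(\alpha_1^-\cap B_2)\cdot\bar c_+\subset\partial M_2 .
\]
As cycles, $\alpha_1^-$ and $\gamma_1+\nu_2$ differ only by paths in $D$ that cancel. The loop $\nu_2$ lies in the ball $B_2\subset V_1$, so $\gamma_1$ is homologous in $V_1$ to $\alpha_1^-$ and hence to $\alpha_1$. By (B), $\operatorname{lk}(\gamma_1,\alpha_1)=\operatorname{lk}(\alpha_1^-,\alpha_1)-\operatorname{lk}(\nu_2,\alpha_1)=a_1$. Thus $[\gamma_1]=\ell_1$ by (L). The loop $\nu_2$ also lies in $D\cup\partial W$, hence in the ball $B_1\cup W\subset V_2$, so it is null-homologous in $V_2$. By (B), $\operatorname{lk}(\nu_2,\alpha_2)=\operatorname{lk}(\alpha_1^-,\alpha_2)-\operatorname{lk}(\gamma_1,\alpha_2)=\varepsilon$. Thus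 $[\nu_2]=\mu_2^\varepsilon$ by (L), and $[\rho^-\alpha_1^-\bar\rho^-]=\ell_1\mu_2^\varepsilon$.

\emph{The push-off $\alpha_2^+$.} Cutting at $f_\pm$ gives $[\rho^+\alpha_2^+\bar\rho^+]=[\gamma_2][\nu_1]$ with
\[
\gamma_2=d_+\cdot(\alpha_2^+\cap B_2)\cdot\bar d_-\subset\partial M_2,\qquad \nu_1=d_-\cdot(\alpha_2^+\cap B_1)\cdot\bar d_+\subset\partial M_1 .
\]
Here $\nu_1$ lies in the balls $B_1\subset V_2$ and $B_2\cup W\subset V_1$. So $\gamma_2$ is homologous to $\alpha_2$ in $V_2$ and $\nu_1$ is null-homologous in $V_1$, while (B) gives $\operatorname{lk}(\gamma_2,\alpha_2)=\operatorname{lk}(\alpha_2^+,\alpha_2)=a_2$ and $\operatorname{lk}(\nu_1,\alpha_1)=\operatorname{lk}(\alpha_2^+,\alpha_1)=\varepsilon$. Hence $[\rho^+\alpha_2^+\bar\rho^+]=\ell_2\mu_1^\varepsilon$. The relations for $\alpha_1$ and $\alpha_2$ are now the two stated ones.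

\emph{HNN structure.} Here we use that $J_1$ and $J_2$ are non-trivial: $P_i\cong\mathbb Z^2$, and $\ell_i,\mu_i$ is a basis of $P_i$. Put $w=\ell_2\mu_1^\varepsilon$ and $w'=\ell_1\mu_2^\varepsilon$. We claim that $\{\ell_1,w\}$ and $\{w',\ell_2\}$ are free bases of the subgroups of $G_1*G_2$ that they generate. Then $\ell_1\mapsto w'$, $w\mapsto\ell_2$ defines an isomorphism of these subgroups and the presentation is that of the HNN extension.

Take a non-empty reduced word in $\ell_1$ and $w$. If it is a power of $\ell_1$, it is non-trivial in $G_1$. Otherwise substitute $w=\ell_2\mu_1^\varepsilon$ and $w^{-1}=\mu_1^{-\varepsilon}\ell_2^{-1}$. Each letter $w^{\pm1}$ contributes one $G_2$-syllable $\ell_2^{\pm1}\ne1$. Two consecutive ones come from a subword $w^\eta\ell_1^rw^{\eta'}$ with $\eta,\eta'=\pm1$ and $r\in\mathbb Z$. Between them stands $\ell_1^r$, preceded by $\mu_1^\varepsilon$ if $\eta=1$ and followed by $\mu_1^{-\varepsilon}$ if $\eta'=-1$. As $P_1$ is abelian, this $G_1$-syllable is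
\[
\ell_1^{\,r}\,\mu_1^{\varepsilon(\eta+\eta')/2}.
\]
It is trivial only if $r=0$ and $\eta'=-\eta$, which does not happen in a reduced word. After deleting the $G_1$-syllables at the two ends of the word if they are trivial, we have a non-empty alternating product of non-trivial syllables, so the word is non-trivial. Exchanging the indices $1$ and $2$ turns $\{\ell_1,w\}$ into $\{\ell_2,w'\}$, so the same argument covers the second pair.

Therefore $G_1*G_2$ embeds in $G$. Since $G$ contains $\mathbb Z^2$, it is not $\mathbb Z$, and $K$ is non-trivial.
\end{proof}

\begin{remark}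
The presentation did not use that $J_1,J_2$ are non-trivial. If both are trivial, then $\lambda_i=1$ and $\ell_i=\mu_i^{a_i}$. With $m_i=\mu_i^\varepsilon$, the framings $a_1=a_2=\varepsilon$ give the case $\ell_i=m_i$ of Example~\ref{ex:modular}, and the framings $a_1=-a_2=\varepsilon$ give the case $\ell_1=m_1$, $\ell_2=m_2^{-1}$.
\end{remark}

The two relations of $G$ are exactly \eqref{eq:rel} with $m_i=\mu_i^\varepsilon$, which leads to the following statement for arbitrary non-trivial cores.

\begin{corollary}\label{cor:signs}
Let $J_1,J_2$ be any non-trivial knots, and let the group $G$ of $K(J_1,a_1;J_2,a_2)$ act on a tree so that $\mu_1$ and $\mu_2$ are hyperbolic. Put $k_i=\tau_{\mu_i}(\ell_i)=a_i+\tau_{\mu_i}(\lambda_i)$. If $|k_1|>\frac12$ and $|k_2|>\frac12$, then $k_1k_2>0$.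
\end{corollary}

\begin{proof}
Apply Proposition~\ref{prop:two} with $m_i=\mu_i^\varepsilon$. By (T2), $\kappa_i=\varepsilon k_i$. Since the sign $\varepsilon$ is the same for $i=1$ and $i=2$, we have $\kappa_1\kappa_2=k_1k_2$.
\end{proof}

\section{Proof of the theorem, and complements}\label{sec:final}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
By Proposition~\ref{prop:group}, $K$ is non-trivial and $G$ contains $G_i\cong\pi_1(E(J_i))$ with its peripheral subgroup $P_i\cong\mathbb Z^2$. Let $G$ act on a tree and suppose that neither $P_1$ nor $P_2$ fixes a vertex. Lemma~\ref{lem:torus}, applied to the restriction of the action to $G_i$, shows that $\mu_i$ is hyperbolic and that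
\[
k_i=a_i+\tau_{\mu_i}(\lambda_i)\in\{a_i,\ a_i-n(J_i)\}.
\]
These are integers, and the hypotheses on the framings give $k_1\ge1$ and $k_2\le-1$. This contradicts Corollary~\ref{cor:signs}.
\end{proof}

\subsection*{Surfaces}
Corollary~\ref{cor:main} has a topological form.

\begin{corollary}\label{cor:surface}
Let $K$ be as in Theorem~\ref{thm:main}, and let $F\subset E(K)$ be a compact, two-sided, properly embedded, $\pi_1$-injective surface, possibly disconnected. Then the fundamental group of some component of $E(K)-F$ contains $\mathbb Z^2$. In particular $F$ does not cut $E(K)$ into handlebodies.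
\end{corollary}

\begin{proof}
Form the graph with a vertex for each component of $E(K)-F$ and an edge for each component of $F$, and assign to each its fundamental group. The maps from edge groups to vertex groups are injective, because their composites with the maps to $G$ are. By van Kampen's theorem $G$ is the fundamental group of this graph of groups. Corollary~\ref{cor:main} shows that some vertex group contains $\mathbb Z^2$, and the group of a handlebody is free.
\end{proof}

\subsection*{Infinitely many prime counterexamples}
The genus of a knot, the least genus of an orientable surface that it bounds, vanishes only for the trivial knot and is additive under connected sum. A knot $K$ as in Theorem~\ref{thm:main} is non-trivial and bounds $\Sigma$, so it has genus one and is prime. To tell these knots apart, recall that the Alexander polynomial is $\det(\Theta-T\,\Theta^{\top})$, up to a factor $\pm T^j$, where $\Theta$ is the Seifert matrix with entries $\operatorname{lk}(\alpha_i^+,\alpha_j)$. From Section~\ref{sec:group}, $\operatorname{lk}(\alpha_1^+,\alpha_2)=0$ and $\operatorname{lk}(\alpha_2^+,\alpha_1)=\varepsilon$, so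
\[
\Theta=\begin{pmatrix}a_1&0\\ \varepsilon&a_2\end{pmatrix},\qquad
\det\begin{pmatrix}a_1(1-T)&-\varepsilon T\\ \varepsilon&a_2(1-T)\end{pmatrix}=a_1a_2(1-T)^2+T .
\]
The leading coefficient determines $|a_1a_2|$, and $a_1a_2<0$, so different values of $a_1a_2$ give different knots. Hence every pair of non-trivial torus knots $J_1,J_2$ yields infinitely many distinct prime genus-one counterexamples to Conjecture~A$'$.

\subsection*{Other companions}
Torus knots entered only through Lemma~\ref{lem:torus}. Consider the following property of a non-trivial knot $J$: there is a finite set $S(J)\subset\mathbb Q$, depending only on $J$, such that in every action of $\pi_1(E(J))$ on a tree in which $P$ is not elliptic, $\mu$ is hyperbolic and $-\tau_\mu(\lambda)\in S(J)$. If $J_1$ and $J_2$ have this property and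
\[
a_1>\tfrac12+\max S(J_1),\qquad a_2<-\tfrac12+\min S(J_2),
\]
then $k_i=a_i-s_i$ with $s_i\in S(J_i)$ in the proof above, so $k_1>\frac12$ and $k_2<-\frac12$, and the conclusions of Theorem~\ref{thm:main} and of Corollaries~\ref{cor:main} and~\ref{cor:surface} hold for $K(J_1,a_1;J_2,a_2)$. We have verified the property only for torus knots, with $S(J)=\{0,n(J)\}$. It fails for a connected sum of two non-trivial knots. There the group is $G'*_{\langle\mu\rangle}G''$, the meridian $\mu$ is elliptic on the Bass--Serre tree, and $\lambda=\lambda'\lambda''$ is a product of elements of the two factors that lie outside $\langle\mu\rangle$, hence hyperbolic by (T3) applied to the vertex $G''$.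

\subsection*{Scope}
All counterexamples proved here are satellite knots. The torus $\partial V_1\subset E(K)$ is $\pi_1$-injective by Proposition~\ref{prop:group}, and it is not parallel to $\partial E(K)$, since $K$ bounds $\Sigma$ inside $V_1$ and so is not a core of $V_1$. We claim nothing about hyperbolic knots.

\begin{thebibliography}{1}

\bibitem{EFD}
\emph{Essential free decompositions of knot exteriors},
\texttt{http://komazawalb.nc.e-2.jp/\textasciitilde w3c/lecture/topology/pdf/efd.pdf}

\end{thebibliography}
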